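# Steiner 2-edge-connected subgraphs: a factor below 2 in time $f(k)\,n^{O(1)}$

## 1. Bridges, closed trails, group flows, parameterized approximation

All graphs are finite and have no loops; parallel edges are allowed. Edge sets and the subgraphs they span are used interchangeably, and for a cost function $c$ on edges, $c(X)$ is the sum of $c(e)$ over $e\in X$.

**Definition (bridge).** A *bridge* of a graph $H$ is an edge whose deletion increases the number of components. $H$ is *bridgeless* if it has no bridge.

*Example.* If two disjoint triangles are joined by one edge $e$, then $e$ is the only bridge. If $e$ gets a parallel copy, the graph becomes bridgeless.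

An edge is a bridge if and only if it lies on no circuit. We use Menger's theorem in the following form. Vertices $u\ne v$ of $H$ are joined by two edge-disjoint paths in $H$ if and only if they lie in the same component of $H$ and no bridge of $H$ separates them. In particular, in a connected bridgeless graph any two vertices are joined by two edge-disjoint paths.

**Definition (closed trail, circuit, even subgraph).** A *closed trail* is a closed walk with at least one edge and no repeated edge; it may repeat vertices. A *circuit* is a connected 2-regular subgraph. An *even subgraph* is an edge set in which all degrees are even.

*Example.* In the bowtie (two triangles sharing one vertex) the six edges form a closed trail that is not a circuit. The edge set is even, and it is the edge-disjoint union of two circuits.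

We recall three standard facts. An even subgraph is an edge-disjoint union of circuits. The symmetric difference $\triangle$ of two even subgraphs is even. A nonempty edge set can be traversed by a closed trail if and only if it is connected and even (Euler). Hence every edge of a closed trail lies on a circuit inside that trail, and so:

$$\text{every union of closed trails, overlapping or not, is bridgeless.}\tag{1}$$

**Definition (group flow).** Orient the edges of $H$ arbitrarily and let $\Gamma$ be an abelian group. A *$\Gamma$-flow* is a map $\varphi:E(H)\to\Gamma$ such that at each vertex the sum of the values on incoming edges equals the sum on outgoing edges. (Reversing an edge and negating its value gives the same flow, so the orientation is only bookkeeping.) Its *support* $\operatorname{supp}\varphi$ is the set of edges with nonzero value, and $\varphi$ is *nowhere-zero* if the support is $E(H)$. An *integer nowhere-zero $q$-flow* is a $\mathbb Z$-flow with all values in $\{\pm1,\dots,\pm(q-1)\}$.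

*Example.* Take two vertices $u,v$ and three parallel edges, all oriented from $u$ to $v$. The value $1$ on each edge is a nowhere-zero $\mathbb Z_3$-flow, since $1+1+1=0$. There is no nowhere-zero $\mathbb Z_2$-flow, since the degrees are odd. The supports of $\mathbb Z_2$-flows are exactly the even subgraphs. A flow in $\Gamma_1\times\Gamma_2$ is a pair of flows.

**Definition (FPT approximation).** Let each instance carry a parameter $k$. An algorithm is *FPT* if it runs in time $f(k)n^{O(1)}$ for some computable $f$, and *XP* if it runs in time $n^{f(k)}$. An *$\alpha$-approximation* for a minimization problem outputs a feasible solution of cost at most $\alpha\,\mathrm{OPT}$. It is *Monte Carlo* if it uses random bits and may fail with small probability.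

*Example.* $2^kn^3$ is an FPT bound; $n^k$ is an XP bound that is not FPT. In these notes only the cost guarantee will ever be at risk from bad random bits; feasibility never is.

## 2. Connecting $k$ terminals by two edge-disjoint paths, at factor below 2

Let $G=(V,E)$ be a graph on $n$ vertices with costs $c:E\to\mathbb R_{\ge0}$, and let $T\subseteq V$ be a set of $k$ *terminals*. The *Steiner 2-edge-connected subgraph problem* asks for a minimum-cost subgraph $H$ of $G$ in which every pair of terminals is joined by two edge-disjoint paths. Call $H$ *feasible* if it has this property.

A polynomial-time 2-approximation exists, for instance via Jain's iterative rounding. With unit costs, a randomized algorithm of Bansal, Cheriyan, Grout and Ibrahimpur solves the problem exactly in time $n^{O(k)}$, so it is in XP. With arbitrary costs there is an FPTAS in XP time. The question, taken from "A Brief Introduction to Parameterized Complexity" (https://www.cs.cornell.edu/courses/cs6810/2023fa/Parameterized.pdf), is this: **is there an algorithm running in time $f(k)n^{O(1)}$ with a constant approximation factor smaller than 2?**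

The answer is yes, with randomization.

**Theorem 1.** Let $0<\varepsilon\le1$ be rational. There is a randomized algorithm running in time $2^{O(k)}(n/\varepsilon)^{O(1)}$ that always outputs a feasible subgraph and, with probability at least $1-2^{-n}$, outputs one of cost at most $\frac53(1+\varepsilon)\,\mathrm{OPT}$. If the costs are integers bounded by a polynomial in $n$, the factor is $\frac53$ and the time is $2^{O(k)}n^{O(1)}$.

For fixed $\varepsilon<\frac15$ the factor is a constant below $\frac53\cdot\frac65=2$. Replacing $\varepsilon$ by $\frac35\varepsilon$ gives the factor $\frac53+\varepsilon$. No deterministic version is claimed, nor that $\frac53$ is the best factor achievable in FPT time.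

**Conventions.** We assume $k\ge2$ (otherwise the problem is trivial) and that the instance is feasible, which can be checked in polynomial time. Real costs are handled on a machine with unit-cost real arithmetic and comparisons; for rational costs the bounds hold on a Turing machine up to a factor polynomial in the encoding length of $c$.

Of each class of parallel edges we keep only two cheapest ones. This loses nothing. If a graph has three parallel edges, deleting one changes neither its connectivity nor its set of bridges (none of the three is a bridge, and after deleting any further edge at least one remaining parallel copy still joins the two ends). So, by Menger, feasibility does not change. Hence some optimal solution uses at most two edges of each class, and these may be taken cheapest. From now on $m=|E|\le n^2$.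

**Fact 2.** Some optimal solution is connected, bridgeless and contains $T$. Conversely, every connected bridgeless subgraph containing $T$ is feasible.

*Proof.* Let $H$ be optimal. All terminals lie in one component of $H$, and no bridge separates two of them. If two terminals were in different components of $H$ minus its bridges, a path between them in $H$ would use a bridge, and that bridge would separate them (contract the components of $H$ minus its bridges: the bridges form a forest). So $T$ lies in one component $X$ of $H$ minus its bridges. An edge of $X$ is not a bridge of $H$, so it lies on a circuit of $H$. This circuit contains no bridge of $H$, so it lies in $X$. Hence $X$ is connected and bridgeless, it is feasible by Menger, and it costs no more than $H$. The converse is Menger. $\square$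

## 3. Two terminals, three terminals, and trees in the metric $f$

For $u\ne v$ let $f(u,v)$ be the minimum cost of a closed trail visiting $u$ and $v$ ($\infty$ if there is none), and let $f(u,u)=0$.

**Lemma 3.** (a) For $u\ne v$, $f(u,v)$ is the minimum cost of two edge-disjoint $u$–$v$ paths, and it is computable in polynomial time together with an optimal trail. (b) $f(u,w)\le f(u,v)+f(v,w)$.

*Proof.* (a) Two edge-disjoint $u$–$v$ paths form a closed trail visiting both. Conversely, such a trail splits into two edge-disjoint $u$–$v$ walks, which contain paths. To compute the minimum, replace each edge by two opposite arcs of capacity 1 and the same cost, and find a minimum-cost integral flow of value 2 from $u$ to $v$. If both arcs of an edge are in use, cancel them; the cost does not increase. The flow then decomposes into two edge-disjoint paths and cycles, and the cycles can be dropped.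

(b) This is clear if two of the vertices coincide or the right side is infinite. Otherwise take optimal trails for $(u,v)$ and $(v,w)$. Their union is connected and, by (1), bridgeless. By Menger it contains two edge-disjoint $u$–$w$ paths, and their cost is at most that of the union. $\square$

**Two terminals.** By Lemma 3(a) the optimum is $f(t_1,t_2)$, so the problem is solved exactly by one flow computation.

**Three terminals.** Take $K_{2,3}$ with unit costs, and let the three vertices of degree 2 be the terminals. Each terminal needs both its edges, so $\mathrm{OPT}=6$ and the solution is the whole graph. It is not a closed trail: a closed trail here is a 4-circuit through two of the terminals. So with three terminals the solution can already be a genuinely branching object.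

**A tree of closed trails.** In ordinary Steiner tree problems one does dynamic programming over subsets of $T$, gluing two partial solutions at a vertex. The natural analogue uses $f$ as edge length: choose a tree on vertices, replace each tree edge $uv$ by a closed trail of cost $f(u,v)$, and take the union. By (1) and connectivity the result is always feasible. The cost, however, is out of control. Let $k\ge3$ terminals $t_1,\dots,t_k$ lie on a ring. Neighbors on the ring are joined by an edge of cost $1$ and a parallel edge of cost $k-\frac32$. There are no other vertices.

* $\mathrm{OPT}=k$. The unit ring is feasible. Every terminal needs degree at least 2, so at least $k$ edges are needed, and each costs at least 1.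
* Two edge-disjoint paths between $t_i$ and $t_j$ either go around the ring in opposite directions, at cost at least $k$, or both use the same $d$ segments, at cost $d(k-\frac12)$. For $d\ge2$ this is at least $2k-1>k$. So $f=k-\frac12$ for neighbors, attained only by the pair of parallel edges, and $f=k$ for all other pairs.
* The cheapest spanning trees in the metric $f$ therefore consist of $k-1$ pairs of neighbors, and the union costs $(k-1)(k-\frac12)$. The ratio to $\mathrm{OPT}$ is unbounded.

The breakdown is visible here. The optimal ring is *one* closed trail serving $k$ terminals, and the tree approach pays for a trail separately for each pair it serves. A whole closed trail must be paid for once, while many partial solutions hang off it at many vertices. This raises two questions. How much do we lose by building solutions from closed trails (Section 4)? How do we find a cheapest closed trail with things hanging off it (Sections 5 and 6)?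

## 4. Covering a bridgeless graph by closed trails at cost $\frac53$

Suppose first that $H$ has a nowhere-zero $\mathbb Z_2^2$-flow. The supports $A_1,A_2$ of its coordinates are even and cover $E(H)$. Put $A_3=A_1\triangle A_2$. An edge with value $(1,0)$, $(0,1)$ or $(1,1)$ lies in exactly two of $A_1,A_2,A_3$. Hence any two of the three cover $E(H)$, the three together cost $2c(H)$, and the cheapest two cost at most $\frac23\cdot2c(H)$:

$$\text{a nowhere-zero }\mathbb Z_2^2\text{-flow on }H\text{ gives two even subgraphs covering }E(H)\text{ at cost}\le\tfrac43c(H).\tag{2}$$

*Example.* In $K_4$ with unit costs the three 4-circuits cover each edge twice. Any two cover all 6 edges at cost $8=\frac43\cdot6$.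

This would be enough if every bridgeless graph had such a flow. The Petersen graph has none: at a vertex of degree 3, three nonzero elements of $\mathbb Z_2^2$ with sum $0$ are pairwise distinct, so the flow would be a proper 3-edge-coloring, and we show in Section 9 that the Petersen graph has no such coloring. We use instead two theorems that hold for all bridgeless graphs.

* **Seymour** (*Nowhere-zero 6-flows*, JCTB 30, 1981): every bridgeless graph has a nowhere-zero $\mathbb Z_2\times\mathbb Z_3$-flow.
* **Tutte** (1954): for an abelian group $\Gamma$ of order $q$, a graph has a nowhere-zero $\Gamma$-flow if and only if it has an integer nowhere-zero $q$-flow.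

By Tutte, a graph with a nowhere-zero $\mathbb Z_3$-flow has an integer nowhere-zero 3-flow, which is also a 4-flow, and hence it has a nowhere-zero $\mathbb Z_2^2$-flow. So Seymour's flow splits $E(H)$ as $C\cup D$, with $C$ even and $D$ coverable at cost $\frac43c(D)$ by (2). The trouble is the overlap: an edge of $C\cap D$ is charged $1+\frac43=\frac73$. The way out is to choose the flow *extremally*, so that the overlap is controlled by the parts that are charged little.

**Lemma 4** (weighted form of a theorem of Bermond–Jackson–Jaeger and Alon–Tarsi). Let $H$ be bridgeless and $c\ge0$. There are even subgraphs $E_1,E_2,E_3$ with $E_1\cup E_2\cup E_3=E(H)$ and $\sum_ic(E_i)\le\frac53c(H)$.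

*Proof.* Call $(C,\varphi)$ *admissible* if $C$ is an even subgraph, $\varphi$ is a $\mathbb Z_3$-flow, and $C\cup D=E(H)$, where $D=\operatorname{supp}\varphi$. Admissible pairs exist by Seymour's theorem: take the support of the $\mathbb Z_2$-coordinate and the $\mathbb Z_3$-coordinate itself. There are finitely many, so choose one minimizing
$$\Phi=c(C)+\tfrac43c(D),$$
and write $a=c(C\setminus D)$, $b=c(D\setminus C)$, $d=c(C\cap D)$. Then $c(H)=a+b+d$.

**Step 1: a cover of cost at most $\Phi$.** The graph $D$ has a nowhere-zero $\mathbb Z_3$-flow, hence a nowhere-zero $\mathbb Z_2^2$-flow. With $A_1,A_2,A_3\subseteq D$ as before (2), two of the $A_i$ cover $D$ at cost at most $\frac43c(D)$. Together with $C$ they cover $E(H)$ at cost at most $\Phi$. It remains to show $\Phi\le\frac53c(H)$.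

**Step 2: bounding the overlap by $D\setminus C$, by modifying $C$.** Each pair $(C\triangle A_i,\varphi)$ is admissible: $C\triangle A_i$ is even, and since $A_i\subseteq D$ it still contains $C\setminus D$. By minimality $c(C)\le c(C\triangle A_i)$ for $i=1,2,3$. Sum over $i$. An edge of $D\setminus C$ lies in $C\triangle A_i$ iff it lies in $A_i$, so it is counted twice. An edge of $C\cap D$ lies in $C\triangle A_i$ iff it is not in $A_i$, so it is counted once. An edge of $C\setminus D$ is counted three times. Hence $3(a+d)\le3a+2b+d$, that is, $d\le b$.

**Step 3: bounding the overlap by $C\setminus D$, by modifying $\varphi$.** Decompose $C$ into edge-disjoint circuits and orient each cyclically. This gives a $\mathbb Z_3$-flow $\psi$ with support $C$ and values $\pm1$ on $C$. The pairs $(C,\varphi+\psi)$ and $(C,\varphi-\psi)$ are admissible, because off $C$ nothing has changed. By minimality $c(D)\le c(\operatorname{supp}(\varphi\pm\psi))$. On an edge of $C$ the values of $\varphi,\varphi+\psi,\varphi-\psi$ are the three elements of $\mathbb Z_3$, so exactly one of them vanishes and the edge lies in exactly two of the three supports. An edge of $D\setminus C$ lies in all three. Adding the trivial inequality $c(D)\le c(\operatorname{supp}\varphi)$, we get $3(b+d)\le3b+2(a+d)$,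 that is, $d\le2a$.

**Step 4: combining.** Since $\Phi=a+\frac43b+\frac73d$,
$$\tfrac53(a+b+d)-\Phi=\tfrac23a+\tfrac13b-\tfrac23d=\tfrac13(2a-d)+\tfrac13(b-d)\ge0.\qquad\square$$

**Definition (system).** A *system* is a finite multiset $\mathcal F$ of closed trails of $G$; its cost is $c(\mathcal F)=\sum_{C\in\mathcal F}c(C)$, so an edge used by several members is paid several times. For $v\in V$ and $\emptyset\ne S\subseteq T$, $\mathcal F$ is a *$(v,S)$-system* if the graph $U(\mathcal F)$ with vertex set $\{v\}\cup\bigcup_{C\in\mathcal F}V(C)$ and edge set $\bigcup_{C\in\mathcal F}E(C)$ is connected and contains $S$. Let $\mathrm{opt}(v,S)$ be the minimum cost of a $(v,S)$-system ($\infty$ if there is none).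

*Example.* The empty system is a $(v,\{v\})$-system of cost 0. In the $K_{2,3}$ example with $t\in T$, a $(t,T)$-system needs two 4-circuits, so $\mathrm{opt}(t,T)=8$, while $\mathrm{OPT}=6$.

By (1), $U(\mathcal F)$ is always bridgeless. So by Fact 2, if $v\in T$, then $U(\mathcal F)$ is feasible for *every* $(v,T)$-system, and overlaps between trails do no harm. The loss in the other direction is bounded as follows.

**Lemma 5.** If $H$ is a connected bridgeless subgraph containing $T$, then $\mathrm{opt}(t,T)\le\frac53c(H)$ for each $t\in T$.

*Proof.* Decompose each $E_i$ of Lemma 4 into edge-disjoint circuits. All these circuits together have cost at most $\frac53c(H)$. Their union has edge set $E(H)$. As $k\ge2$ and $H$ is connected, every vertex of $H$ has an edge, so the union is $H$, which is connected and contains $T$. $\square$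

So it suffices to compute a cheapest $(t,T)$-system in FPT time.

## 5. Cheapest labelled paths by a determinant in characteristic 2

Think of a $(v,S)$-system as one closed trail $C$ through $v$ with smaller systems hanging off it, each taking care of a subset of $S$. One would like to walk along $C$ and, at the vertices of $C$, pick up label sets that partition $S$. The obvious dynamic program has states (current vertex, labels collected so far). It finds cheapest closed *walks*, and this is where it fails: if $G$ is the single edge $uv$, the walk $u,v,u$ visits both vertices, but its edge is a bridge. We need walks without repeated edges, and remembering the set of used edges costs too much. In Section 6 we turn edge-simplicity into vertex-simplicity of a path in an auxiliary graph. Here we find cheapest *simple* paths that collect labels.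

**Definition (labelled path).** Let $\Gamma$ be a simple graph with $N$ vertices, two of which are $s_0\ne t_0$, and let $S$ be a finite label set. Each edge $e$ has a finite list $L_e$ of *options* $o=(A,w)$ with $A\subseteq S$ and $w\in\mathbb Z_{\ge0}$. A *labelled path* is a simple $s_0$–$t_0$ path $P$ with an option $o_e=(A_e,w_e)\in L_e$ for each $e\in P$, such that the $A_e$ are pairwise disjoint with union $S$. Its cost is $\sum_{e\in P}w_e$. Let $\lambda^*$ be the minimum cost ($\infty$ if there is no labelled path).

*Example.* Let $\Gamma$ be the path $s_0,a,t_0$ and $S=\{1,2\}$. Let $s_0a$ have options $(\{1\},3)$ and $(\{1,2\},9)$, and let $at_0$ have options $(\{2\},4)$ and $(\emptyset,0)$. The labelled paths have costs $3+4=7$ and $9+0=9$, so $\lambda^*=7$.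

**Lemma 6.** Given integers $j\ge0$ and $q=2\cdot3^l$, there is a randomized test that reports "yes" only if $\lambda^*\le j$, and that reports "yes" with probability at least $1-N2^{-q}$ if $\lambda^*\le j$. Its running time is $3^{|S|}$ times a polynomial in $N,j,q$ and the number of options.

*Proof.* **Step 1: encoding labelled paths in a matrix.** Take variables $y_{e,o}$ (one per edge and option), $\zeta$, and $z_\ell$ ($\ell\in S$) over $\mathrm{GF}(2)$, and work modulo $z_\ell^2=0$ for all $\ell$. Write $z^A=\prod_{\ell\in A}z_\ell$. Then $z^Az^{A'}$ is $z^{A\cup A'}$ if $A\cap A'=\emptyset$, and $0$ otherwise: the relation enforces disjointness of label sets. The variable $\zeta$ records cost. Put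
$$W_e=\sum_{o=(A,w)\in L_e}y_{e,o}\,\zeta^w z^A,$$
and define a matrix $M$ indexed by $V(\Gamma)$:

* for $v\ne t_0$: $M_{vv}=1$, $M_{vw}=W_{vw}$ if $vw$ is an edge, and all other entries of row $v$ are $0$;
* row $t_0$: $M_{t_0s_0}=1$, and all other entries are $0$.

**Step 2: cancelling everything but paths and matchings.** In characteristic 2 there are no signs, so $\det M=\sum_\sigma\prod_vM_{v,\sigma(v)}$. Only permutations with $\sigma(t_0)=s_0$ contribute. The cycle of $\sigma$ through $t_0$ is then $s_0\to\cdots\to t_0\to s_0$, that is, a simple $s_0$–$t_0$ path $P$ with weight $\prod_{e\in P}W_e$. Suppose $\sigma$ has a cycle of length at least 3 avoiding $t_0$. Among all such cycles, reverse the one containing the smallest vertex (for a fixed order). The vertex sets of the cycles do not change, so doing this twice restores $\sigma$. A cycle of length at least 3 differs from its reverse, so there is no fixed point. The weight is preserved, because $M$ is symmetric on $V(\Gamma)\setminus\{t_0\}$. So these terms cancel in pairs. In the remaining terms all cycles avoiding $t_0$ are fixed points, of weight 1, or 2-cycles along edges $e$, of weight $W_e^2$. Hence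
$$\det M=\sum_P\ \prod_{e\in P}W_e\cdot\sum_Q\ \prod_{e\in Q}W_e^2,\tag{3}$$
where $P$ runs over the simple $s_0$–$t_0$ paths and $Q$ over the matchings of $\Gamma-V(P)$, including $Q=\emptyset$.

**Step 3: 2-cycles carry no labels.** Squaring is additive in characteristic 2, and $(z^A)^2=0$ for $A\ne\emptyset$. Therefore
$$W_e^2=\sum_{o=(\emptyset,w)\in L_e}y_{e,o}^2\,\zeta^{2w}.$$
So all labels are collected on $P$, and by (3) the coefficient of $z^S$ in $\det M$ is
$$\sum_{(P,o)\text{ labelled path}}\ \prod_{e\in P}y_{e,o_e}\zeta^{w_e}\cdot\Bigl(1+\sum_{Q\ne\emptyset}\prod_{e\in Q}W_e^2\Bigr).\tag{4}$$

*Example.* Let $\Gamma$ have vertices $s_0,t_0,a,b$ and edges $s_0t_0$ and $ab$. Then $\det M=W_{s_0t_0}(1+W_{ab}^2)$. If the only option on $ab$ is $(\{\ell\},w)$, then $W_{ab}^2=0$: the detached 2-cycle cannot supply the label $\ell$.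

**Step 4: the coefficient at $\zeta^{\lambda^*}$ is a nonzero polynomial.** Let $q_i(y)$ be the coefficient of $\zeta^iz^S$ in $\det M$. By (4) all exponents of $\zeta$ that occur are at least $\lambda^*$, so $q_i\equiv0$ for $i<\lambda^*$ (for all $i$ if $\lambda^*=\infty$). Let $\lambda^*<\infty$. Terms with $Q\ne\emptyset$ give monomials in $y$ divisible by some $y_{e,o}^2$, so not squarefree. The terms with $Q=\emptyset$ are squarefree monomials, and they are distinct for distinct labelled paths, because the set of pairs $(e,o_e)$ determines the labelled path. So the monomial of a cheapest labelled path survives in $q_{\lambda^*}$, and $q_{\lambda^*}\not\equiv0$. Its degree is at most $N$: a path contributes fewer than $|V(P)|$ factors $y$, and each edge of $Q$ contributes degree 2 and uses up two vertices outside $P$.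

**Step 5: the test.** Represent $\mathrm{GF}(2^q)$ by the polynomial $X^{2\cdot3^l}+X^{3^l}+1$. This is the $3^{l+1}$-th cyclotomic polynomial; it is irreducible over $\mathrm{GF}(2)$ because 2 is a primitive root modulo $3^{l+1}$. Substitute independent uniform elements of $\mathrm{GF}(2^q)$ for the $y_{e,o}$, and compute $\det M$ over the commutative ring
$$\mathrm{GF}(2^q)[\zeta,(z_\ell)_{\ell\in S}]/(\zeta^{j+1},z_\ell^2)$$
by Berkowitz's division-free algorithm, with $N^{O(1)}$ ring operations. (The ring has zero divisors, so we must not divide.) A product in this ring runs over pairs of disjoint subsets of $S$, of which there are $3^{|S|}$, and over pairs of exponents of $\zeta$; it costs $3^{|S|}(j+1)^2$ field multiplications. Report "yes" iff some coefficient of $\zeta^iz^S$ with $i\le j$ is nonzero.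

If the report is "yes", then some $q_i$ with $i\le j$ is not identically zero, so $\lambda^*\le i\le j$. If $\lambda^*\le j$, then by Schwartz–Zippel the value of $q_{\lambda^*}$ at the random point is nonzero with probability at least $1-N2^{-q}$. $\square$

We say that a test *errs* if it says "no" although $\lambda^*\le j$; this is the only possible error.

**Path-finding procedure with bound $B$.** Let $j$ be the least integer in $[0,B]$ for which the test says "yes"; if there is none, return $\infty$. Go through all options once. Delete an option permanently if the test, with fresh random bits and bound $j$, says "yes" for the current instance without it. At the end, if the remaining options are exactly those of one labelled path, return that path; otherwise return $\infty$.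

**Proposition 7.** Any path returned is a genuine labelled path of cost at most $B$. If no test errs, the procedure returns a labelled path of cost $\lambda^*$ when $\lambda^*\le B$, and returns $\infty$ when $\lambda^*>B$.

*Proof.* The final check ensures that a returned path is genuine. A "yes" is always true, so after the first "yes" and after each deletion a labelled path of cost at most $j$ remains. Thus a returned path costs at most $j\le B$. If $\lambda^*>B$, every test in the first phase says "no". Now suppose no test errs and $\lambda^*\le B$. Then $j=\lambda^*$, and the final option set $O$ contains all options of a labelled path $(P,o)$ of cost $\lambda^*$. Suppose $O$ contained an option outside $(P,o)$. When that option was tested, all options of $(P,o)$ were present, so the correct answer was "yes", and the option would have been deleted. Hence $O$ consists exactly of the options of $(P,o)$, which is returned. $\square$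

## 6. A recursion over label sets

In this section $c$ is integer-valued and $B\ge0$ is an integer. All values of $f,g,h$ below are in $\{0,\dots,B\}\cup\{\infty\}$; a value exceeding $B$ is replaced by $\infty$. By increasing $|S|$, $\emptyset\ne S\subseteq T$, define
$$g(v,\{s\})=f(v,s),\qquad g(v,S)=\min_{u\in V}\bigl(f(v,u)+h(u,S)\bigr)\quad(|S|\ge2),\tag{5}$$
where $h(u,S)$ is the minimum cost of a labelled path with label set $S$ in the following graph $\Gamma(u,S)$ (and $h(u,S)=\infty$ if $u$ is isolated):

* the vertices are $x_{e,v}$ for each $e\in E$ and each endpoint $v$ of $e$, together with $s_0$ and $t_0$;
* for each $e=vw\in E$ there is a *real edge* $x_{e,v}x_{e,w}$ with the single option $(\emptyset,c(e))$;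
* for each $v$ and each pair $e\ne e'$ of edges at $v$ there is a *switch at $v$*, the edge $x_{e,v}x_{e',v}$, with the option $(\emptyset,0)$ and the options $(A,g(v,A))$ for all $\emptyset\ne A\subsetneq S$ with $g(v,A)\le B$;
* for each $e$ at $u$ there is an edge $s_0x_{e,u}$ with the same options as a switch at $u$, and an edge $x_{e,u}t_0$ with the single option $(\emptyset,0)$.

The graph $\Gamma(u,S)$ is simple and has $2m+2$ vertices. A path in it traverses edges of $G$ by real edges and changes from one edge of $G$ to another by switches. Each edge of $G$ corresponds to just one real edge, so a simple path cannot use an edge of $G$ twice. At a switch at $v$, the path may buy a partial solution hanging off $v$. Only *proper* subsets $A$ may be bought, so the recursion runs on $|S|$.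

*Example.* Let $G$ be the unit-cost triangle on $u,a,b$ and $S=T=\{a,b\}$. The path
$$s_0,\ x_{ua,u},\ x_{ua,a},\ x_{ab,a},\ x_{ab,b},\ x_{bu,b},\ x_{bu,u},\ t_0$$
with option $(\{a\},0)$ on the switch at $a$ and $(\{b\},0)$ on the switch at $b$ has cost 3. It encodes the triangle with two empty systems attached. Now add a second unit-cost triangle that shares only $u$ with the first, and let $v\ne u$ lie on it. Then $f(v,u)+h(u,S)\le3+3=6$: the term $f(v,u)$ in (5) handles the situation where all of $S$ hangs off one vertex of the trail through $v$.

**Proposition 8.** (a) Every finite $g(v,S)$ is the cost of a $(v,S)$-system, obtained by unfolding the recursion. (b) If $\mathcal F$ is a $(v,S)$-system with $c(\mathcal F)\le B$, then $g(v,S)\le c(\mathcal F)$. Hence $g(v,S)=\mathrm{opt}(v,S)$ whenever $\mathrm{opt}(v,S)\le B$.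

*Proof of (a).* This part turns paths into systems; we use induction on $|S|$. For $|S|=1$ take an optimal trail for $f(v,s)$, or the empty system if $v=s$.

Let $|S|\ge2$ and take a labelled path in $\Gamma(u,S)$. It enters from $s_0$ at some $x_{e,u}$ and leaves to $t_0$ from some $x_{e',u}$. In between, the second index changes only along real edges. So the real edges used, in order, form a walk in $G$ from $u$ to $u$. Each real edge is used at most once, so this walk is a closed trail $C$ visiting $u$, or the trivial walk at $u$. Every nonempty label set $A$ on the path sits on a switch at some vertex $w$ of this walk, or on the $s_0$-edge, in which case put $w=u$. It contributes cost $g(w,A)$, and by induction there is a $(w,A)$-system of that cost. The sets $A$ partition $S$. Take $C$ (if the walk is nontrivial) together with all these systems. Each of them is connected to $w$, which lies on $C$ or equals $u$. So this is a $(u,S)$-system, and its cost is the cost of the labelled path. Finally let $g(v,S)=f(v,u)+h(u,S)$ be finite. If $u\ne v$, add a closed trail through $v$ and $u$ of cost $f(v,u)$. The result is a $(v,S)$-system of cost $g(v,S)$.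

*Proof of (b).* This part turns systems into paths.

**Step 1: moving the root.** If $f(v,w)+g(w,S)\le B$, then
$$g(v,S)\le f(v,w)+g(w,S).\tag{6}$$
For $|S|=1$ this is Lemma 3(b). For $|S|\ge2$ choose $u$ with $g(w,S)=f(w,u)+h(u,S)$. By Lemma 3(b), $f(v,u)+h(u,S)\le f(v,w)+f(w,u)+h(u,S)\le B$, so nothing is truncated and (6) follows.

Now we use induction on $|\mathcal F|$.

**Step 2: the base cases.** If $\mathcal F=\emptyset$, then $S=\{v\}$ and $g(v,S)=f(v,v)=0$. If $S=\{s\}$, then either $s=v$ and $g=0$, or $U(\mathcal F)$ is connected and bridgeless and contains $v\ne s$; then Menger gives two edge-disjoint $v$–$s$ paths in it, and $f(v,s)\le c(\mathcal F)$.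

**Step 3: decomposing along one trail through $v$.** Let $|S|\ge2$ and $\mathcal F\ne\emptyset$. Since $U(\mathcal F)$ is connected and has at least two vertices, some $C\in\mathcal F$ visits $v$. Let $\mathcal F_1,\dots,\mathcal F_p$ be the classes of $\mathcal F-C$ under the transitive closure of "shares a vertex". Different classes have no vertex in common, so by connectivity of $U(\mathcal F)$ each $\mathcal F_i$ visits some vertex $u_i\in V(C)$; fix one. Assign each $s\in S\cap V(C)$ to the vertex $s$ itself. Every other $s\in S$ is visited by some class; assign it to $u_i$ for one $i$ such that $\mathcal F_i$ visits $s$. For $w\in V(C)$ let $S_w$ be the set of labels assigned to $w$, and let $\mathcal F^w=\bigcup_{i:u_i=w}\mathcal F_i$. The nonempty $S_w$ partition $S$, and the $\mathcal F^w$ are disjoint subfamilies of $\mathcal F-C$. If $S_w\ne\emptyset$, then $\mathcal F^w$ is a $(w,S_w)$-system: each of its classes is connected and visits $w$, and each label in $S_w$ is $w$ or is visited by one of these classes. It has fewer members than $\mathcal F$ and cost at most $B$, so by induction $g(w,S_w)\le c(\mathcal F^w)$.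

**Step 4: the case that some $S_w=S$.** Here all labels hang off one vertex, and we move the root there. As $C$ visits $v$ and $w$, $f(v,w)\le c(C)$. So $f(v,w)+g(w,S)\le c(C)+c(\mathcal F^w)\le c(\mathcal F)\le B$, and (6) gives $g(v,S)\le c(\mathcal F)$.

**Step 5: the case that all $S_w\ne S$.** Here we write down a labelled path. Write $C$ as $v_0=v,e_1,v_1,\dots,e_r,v_r=v$, where $r\ge2$ as there are no loops. In $\Gamma(v,S)$ consider the path
$$s_0,\ x_{e_1,v_0},\ x_{e_1,v_1},\ x_{e_2,v_1},\ x_{e_2,v_2},\ \dots,\ x_{e_r,v_{r-1}},\ x_{e_r,v_r},\ t_0.$$
It is simple since the $e_i$ are distinct, even if $C$ repeats vertices. If $S_v\ne\emptyset$, put the option $(S_v,g(v,S_v))$ on the $s_0$-edge. For each $w\ne v$ with $S_w\ne\emptyset$ choose one $i$ with $1\le i\le r-1$ and $v_i=w$, and put $(S_w,g(w,S_w))$ on the switch $x_{e_i,v_i}x_{e_{i+1},v_i}$. Use $(\emptyset,0)$ on all other switches, and on the $s_0$-edge if $S_v=\emptyset$. These options exist, because $S_w\subsetneq S$ and $g(w,S_w)\le B$. The label sets partition $S$, and the cost is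
$$c(C)+\sum_{w:S_w\ne\emptyset}g(w,S_w)\le c(C)+\sum_wc(\mathcal F^w)\le c(\mathcal F)\le B.$$
So $g(v,S)\le f(v,v)+h(v,S)\le c(\mathcal F)$. This proves (b).

For the last statement, let $\mathrm{opt}(v,S)\le B$. Then (b) gives $g(v,S)\le\mathrm{opt}(v,S)$, and (a) gives the reverse inequality. $\square$

**Computing with tests that may err.** We compute $h(u,S)$ by the path-finding procedure of Section 5, and store the returned path and its cost. If tests err, the computed values may differ from the true ones. But every returned path is genuine, so the proof of (a) applies verbatim to the computed values: *every finite computed value $g(v,S)$ is the cost of an explicit $(v,S)$-system*. If no test errs, then by Proposition 7 and induction on $|S|$ all computed values are the true ones. Unfolding visits $O(k)$ nodes, since the label sets form a laminar family in which each nonsingleton set is partitioned into at least two proper subsets.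

## 7. Rounding the costs and the proof of Theorem 1

What remains is to make the costs small integers, so that $B$ is polynomial. For this we guess the largest edge cost in an optimal solution.

**Algorithm.** If $\{e:c(e)=0\}$ is feasible, output it and stop. Otherwise, for each positive value $M\in\{c(e):e\in E\}$:

* Let $G_M=(V,\{e:c(e)\le M\})$ and $\mu=\varepsilon M/m$. For $e\in E(G_M)$ let $c_M(e)=\lceil c(e)/\mu\rceil\in\{0,\dots,\lceil m/\varepsilon\rceil\}$, found by binary search using comparisons. Let $B=2\sum_{e\in E(G_M)}c_M(e)$.
* In $G_M$ with costs $c_M$ compute $g(v,S)$ for all $v\in V$ and $\emptyset\ne S\subseteq T$, by increasing $|S|$. Fix $t_1\in T$. If $g(t_1,T)<\infty$, unfold it to a $(t_1,T)$-system $\mathcal F_M$ and record $U(\mathcal F_M)$.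

Output the recorded subgraph of smallest $c$-cost; if none is recorded, output $G$.

*Proof of Theorem 1.* **Step 1: the output is always feasible.** Whatever the random bits, each recorded $U(\mathcal F_M)$ is connected and contains $T$, and it is bridgeless by (1). Fact 2 applies. The other possible outputs are feasible by the check in the first line or by assumption.

**Step 2: running time in terms of $q$.** There are at most $m$ values $M$, and for each at most $2^kn$ pairs $(u,S)$. The graph $\Gamma(u,S)$ has at most $2^k(2m+2)^2$ options. So each pair needs at most $(B+1)+2^k(2m+2)^2$ tests. By Lemma 6 each test takes time $3^k$ times a polynomial in $m,B,q$ and the number of options, which is $2^{O(k)}(nBq)^{O(1)}$. As $B\le2m\lceil m/\varepsilon\rceil=(n/\varepsilon)^{O(1)}$, the total time is $2^{O(k)}(nq/\varepsilon)^{O(1)}$. The remaining work (flows for $f$, the minima in (5), unfolding) is within this bound.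

**Step 3: choosing $q$ to make errors unlikely.** Each test uses fresh random bits on a graph with at most $2m+2$ vertices, so conditioned on the past it errs with probability at most $(2m+2)2^{-q}$. By Step 2 the number of tests is at most some $L=2^{O(k)}(n/\varepsilon)^{O(1)}$. Take the least $q=2\cdot3^l$ with $q\ge n+\log_2(L(2m+2))$. Consecutive candidates differ by a factor 3, so $q=O(n+k+\log(n/\varepsilon))$, and the running time is $2^{O(k)}(n/\varepsilon)^{O(1)}$. By the union bound some test errs with probability at most $L(2m+2)2^{-q}\le2^{-n}$.

**Step 4: the cost if no test errs.** Let $H^*$ be an optimal solution as in Fact 2, and $M^*=\max_{e\in H^*}c(e)\le\mathrm{OPT}$. If the algorithm stops in its first line, its output has cost 0 and is optimal. If $M^*=0$, then $H^*\subseteq\{e:c(e)=0\}$, and it does stop there. Otherwise consider the round $M=M^*$. Then $H^*\subseteq G_M$, and Lemma 5 with costs $c_M$ gives $\mathrm{opt}(t_1,T)\le\frac53c_M(H^*)\le B$. By Proposition 8, $c_M(\mathcal F_M)=g(t_1,T)=\mathrm{opt}(t_1,T)\le\frac53c_M(H^*)$. Since $c(e)\le\mu c_M(e)\le c(e)+\mu$ for every edge,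
$$c(U(\mathcal F_M))\le\mu\,c_M(\mathcal F_M)\le\tfrac53\,\mu\,c_M(H^*)\le\tfrac53\bigl(c(H^*)+\mu m\bigr)=\tfrac53(\mathrm{OPT}+\varepsilon M^*)\le\tfrac53(1+\varepsilon)\,\mathrm{OPT}.$$

**Step 5: polynomially bounded integer costs.** No rounding is needed. Compute $g$ once on $G$ with $c$ itself and $B=2c(E)$, which is polynomial in $n$, and output $U$ of the unfolded system ($G$ if $g(t_1,T)=\infty$). Steps 1–3 apply with $n^{O(1)}$ in place of $(n/\varepsilon)^{O(1)}$. If no test errs, the output costs at most $\mathrm{opt}(t_1,T)\le\frac53c(H^*)=\frac53\mathrm{OPT}$. $\blacksquare$

## 8. Demand pairs and instance-dependent factors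

For a bridgeless graph $H$ let $\mathrm{scc}(H)$ be the minimum total cost of a family of closed trails of $H$ covering $E(H)$. By Lemma 4, $\mathrm{scc}(H)\le\frac53c(H)$. For example, $\mathrm{scc}(K_{2,3})=8$ with unit costs: every closed trail is a 4-circuit, one of them leaves two edges uncovered, and two of them suffice.

**Theorem 9.** Consider the more general problem: given demand pairs $\{s_i,t_i\}$, $s_i\ne t_i$, find a minimum-cost subgraph in which each pair is joined by two edge-disjoint paths. Let $k$ be the number of distinct vertices in the pairs. In time $2^{O(k)}(n/\varepsilon)^{O(1)}$ one can compute a feasible solution which, with probability at least $1-2^{-n}$, has cost at most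
$$\min\bigl\{\mathrm{scc}(H)+\varepsilon\,c(H)\ :\ H\text{ a bridgeless feasible solution}\bigr\}\ \le\ \bigl(\tfrac53+\varepsilon\bigr)\mathrm{OPT}.$$
Consequently:

1. The factor is $\frac43+\varepsilon$ if some bridgeless optimal solution has a nowhere-zero 4-flow, in particular if $G$ is planar.
2. The factor is $1+\varepsilon$ if some optimal solution has all degrees even.

As before, the instance is assumed feasible, and the algorithm runs on the graph in which two cheapest edges of each parallel class are kept (the argument of Section 2 applies to demand pairs as well). In the proof, $H$ may be a subgraph of the graph *before* this removal.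

*Proof.* **Step 1: the algorithm.** Let $T$ be the set of vertices in the pairs. If $\{e:c(e)=0\}$ is feasible, output it. Otherwise, for each positive cost value $M$, put $\mu=\varepsilon M/m^2$, $c_M(e)=\lceil c(e)/\mu\rceil$ and $B=m\sum_{e\in E(G_M)}c_M(e)$, which is polynomial in $n$ and $1/\varepsilon$. Compute $g$ on $G_M$ with costs $c_M$ as before. For $\emptyset\ne S\subseteq T$ let $\gamma(S)=g(\min S,S)$ for a fixed order on $V$; so $\gamma(\{s\})=f(s,s)=0$. Minimize $\sum_i\gamma(S_i)$ over partitions $\{S_i\}$ of $T$ in which both vertices of every pair lie in one block. This is a dynamic program over subsets: with $p(\emptyset)=0$, let $p(R)$ be the minimum of $\gamma(S)+p(R\setminus S)$ over $S\subseteq R$ with $\min R\in S$ such that every pair is contained in $S$ or disjoint from it. It takes $3^kn^{O(1)}$ steps. If the minimum is finite, record the union of the corresponding systems. Output the cheapest recorded subgraph, or $G$ if there is none.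

**Step 2: feasibility, time, error.** In a recorded graph each block lies in a connected bridgeless subgraph, namely $U$ of its system, so Menger gives the two paths for each pair. Time and error are analyzed as in Section 7; only the polynomial bound on $B$ has changed.

**Step 3: from $H$ to a system in the reduced graph.** Assume no test errs, and let $H$ be a bridgeless feasible solution. Take a family of closed trails of $H$ covering $E(H)$ at cost $\mathrm{scc}(H)$. We replace each member $C$ by a closed trail $C'$ of the reduced graph. As long as $C$ uses at least three edges of a parallel class, delete two of them. All degrees stay even, and connectivity is kept since one edge of the class remains. When at most two edges of each class remain, replace them by the one or two cheapest kept edges of the class. The result is connected and even, so it is a closed trail $C'$ with $V(C')=V(C)$ and $c(C')\le c(C)$, and its largest edge cost is not larger than that of $C$. Whether a union of trails is connected depends only on their vertex sets. So for each component $K$ of $H$ with an edge, the union of the new trails in $K$ is connected with vertex set $V(K)$. Finally delete members as long as some member has no edge that is in no other member; this does not change the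 union. Call the resulting family $\mathcal F$. Each member has a private edge, so $|\mathcal F|\le m$, and $c(\mathcal F)\le\mathrm{scc}(H)$.

**Step 4: rounding.** Let $M$ be the largest cost of an edge used by $\mathcal F$; then $M\le\max_{e\in H}c(e)\le c(H)$. The union of $\mathcal F$ is feasible: both vertices of a pair lie in one component of $H$, hence in one connected part of the union, which is bridgeless by (1). So if $M=0$, the algorithm stops in its first line with cost 0. It also has cost 0 whenever it stops there. Otherwise consider the round $M$. All members of $\mathcal F$ lie in $G_M$. As a trail uses each edge at most once, $c_M(\mathcal F)\le m\sum_{e\in E(G_M)}c_M(e)=B$. There are at most $m$ members with at most $m$ edges each, so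
$$\mu\,c_M(\mathcal F)\le c(\mathcal F)+\mu m^2\le\mathrm{scc}(H)+\varepsilon M\le\mathrm{scc}(H)+\varepsilon c(H).\tag{7}$$

**Step 5: the dynamic program finds something as cheap.** Let $S_1,S_2,\dots$ be the nonempty sets $T\cap V(K)$ over the components $K$ of $H$, together with a singleton for each vertex of $T$ not in $H$. By feasibility of $H$ both vertices of each pair lie in one block. For a block $S_i=T\cap V(K)$, the members of $\mathcal F$ in $K$ form a $(\min S_i,S_i)$-system (the empty one, if $K$ is a single vertex), and these families are disjoint for different components. By Proposition 8(b), $\gamma(S_i)$ is at most the $c_M$-cost of this family; singletons outside $H$ cost 0. So the dynamic program finds a value at most $c_M(\mathcal F)$. By Proposition 8(a) the recorded graph has $c$-cost at most $\mu$ times that value, hence at most $\mathrm{scc}(H)+\varepsilon c(H)$ by (7).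

**Step 6: the consequences.** Take an optimal solution and delete all its bridges. No bridge separates a demand pair, so by the argument of Fact 2 the two vertices of a pair stay in a common component, and the components are bridgeless. The result is a bridgeless optimal solution $H$, and $\mathrm{scc}(H)\le\frac53c(H)$ gives the factor $\frac53+\varepsilon$.

(1) If a bridgeless optimal $H$ has a nowhere-zero 4-flow, then by Tutte it has a nowhere-zero $\mathbb Z_2^2$-flow. By (2) two even subgraphs cover $E(H)$ at cost at most $\frac43c(H)$. Decomposing them into circuits shows $\mathrm{scc}(H)\le\frac43c(H)$. If $G$ is planar, so is its subgraph $H$, and bridgeless planar graphs have nowhere-zero 4-flows by the Four Color Theorem and Tutte's duality between face colorings and flows.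

(2) A graph $H$ with all degrees even is an edge-disjoint union of circuits. So it is bridgeless and $\mathrm{scc}(H)=c(H)$. $\square$

## 9. The subdivided Petersen graph and the ratio $\frac75$

The algorithm optimizes over closed-trail systems. How much can this relaxation lose?

**Proposition 10.** The worst-case ratio between the cost of a cheapest closed-trail system with connected union containing $T$ and $\mathrm{OPT}$ lies in $[\frac75,\frac53]$.

*Proof.* The upper bound is Fact 2 with Lemma 5. For the lower bound let $\mathcal P$ be the Petersen graph, with vertices $a_i,b_i$ ($i\in\mathbb Z_5$) and edges $a_ia_{i+1}$, $a_ib_i$, $b_ib_{i+2}$. Subdivide each of its 15 edges once, let the 15 new vertices be the terminals, and use unit costs.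

**Step 1: reformulation in $\mathcal P$.** Terminals have degree 2, so every edge must be used. The whole graph is connected and bridgeless, so $\mathrm{OPT}=30$. In a graph of maximum degree 3 a closed trail has degree 2 at each of its vertices, so it is a circuit; and a circuit through a terminal uses both its edges. So a closed-trail system containing $T$ corresponds to a family of circuits of $\mathcal P$ covering all 15 edges, and its cost is twice the total length of that family. We show that this length is at least 21, which gives cost at least $42=\frac75\cdot30$.

**Step 2: $\mathcal P$ has no proper 3-edge-coloring.** Suppose it has one. On the 5-circuit of the $a_i$ each color occurs at most twice, so one color occurs once and the other four edges alternate. Up to rotation and renaming, $a_0a_1,a_1a_2,a_2a_3,a_3a_4,a_4a_0$ have colors $1,2,1,2,3$. Then $a_1b_1$ and $a_2b_2$ have color 3, and $a_4b_4$ has color 1. So $b_1b_4$ and $b_2b_4$ have colors in $\{1,2\}$ because of $b_1$ and $b_2$, and in $\{2,3\}$ because of $b_4$. Both have color 2, and they meet at $b_4$, a contradiction.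

**Step 3: the even circuits of $\mathcal P$ have length 6 or 8.** Represent $\mathcal P$ by the 2-subsets of a 5-set, adjacent iff disjoint. Disjoint 2-subsets have no common neighbor, and two distinct 2-subsets that meet have exactly one, the complement of their union. So there are no circuits of length 3 or 4 (and none of length 2, as $\mathcal P$ is simple). A circuit of length 10 would give a proper 3-edge-coloring: alternate two colors on it, and give the third to the remaining perfect matching. This contradicts Step 2.

**Step 4: the total length is at least 20.** For a covering family, let the multiplicity of an edge be the number of members containing it. At each vertex the three multiplicities are at least 1, and their sum is even because each member through the vertex contributes 2. So the sum is at least 4, and the total length is at least $10\cdot4/2=20$.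

**Step 5: it is not 20.** Suppose it is. Then the multiplicities at each vertex are $1,1,2$, and the double edges form a perfect matching $Q$. At each vertex exactly two members pass, both through the $Q$-edge, and the two non-$Q$ edges lie in different members. So every member alternates between $Q$ and its complement and has even length, which is 6 or 8 by Step 3. The only way to write 20 as a sum of sixes and eights is $6+6+8$, so there are exactly three members. Color each non-$Q$ edge by the member containing it, and each $Q$-edge by the one member not containing it. At each vertex the two non-$Q$ edges have the colors of the two members passing there, and the $Q$-edge has the third color. This is a proper 3-edge-coloring of $\mathcal P$, contradicting Step 2. $\square$
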